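\title{Polynomially convex smooth embeddings of compact $m$-manifolds in $\mathbb{C}^{m+1}$}

\begin{abstract}
We show that every compact smooth $m$-dimensional manifold without boundary has a smooth embedding into $\mathbb{C}^{m+1}$ with polynomially convex image, and that $m+1$ is the least dimension with this property. Moreover, for $n\ge m+1$ the embeddings into $\mathbb{C}^n$ on whose image every continuous function is a uniform limit of holomorphic polynomials form a dense $G_\delta$ set of smooth maps. The proof replaces the manifold by a real algebraic model, complexifies it, and studies the double points of a generic polynomial map together with those of its conjugate map.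
\end{abstract}

\section{Introduction}\label{sec:intro}

The \emph{polynomial hull} of a compact set $K\subset\mathbb{C}^n$ is
\[
\hat K=\Big\{z\in\mathbb{C}^n : |p(z)|\le \sup_K|p| \text{ for all holomorphic polynomials } p\Big\},
\]
and $K$ is \emph{polynomially convex} if $\hat K=K$. The hull collects the points at which the values of polynomials are controlled by their values on $K$. By the maximum principle it contains every analytic disc with boundary in $K$, that is, the image of every continuous map of the closed unit disc into $\mathbb{C}^n$ that is holomorphic inside and sends the unit circle into $K$.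

Write $C(K)$ for the algebra of continuous complex functions on $K$ and $P(K)$ for the uniform closure in $C(K)$ of the holomorphic polynomials. The equality $P(K)=C(K)$ says that no trace of holomorphic structure survives on $K$, and it implies polynomial convexity.

\begin{lemma}\label{lem:PC}
If $P(K)=C(K)$, then $K$ is polynomially convex.
\end{lemma}

\begin{proof}
Let $x\notin K$. The functions $g_j(z)=\overline{(z_j-x_j)}/|z-x|^2$ are continuous on $K$, and $\sum_j g_j(z)(z_j-x_j)=1$ there. If polynomials $p_j$ approximate $g_j$ closely enough on $K$, then $q=1-\sum_j p_j\cdot(z_j-x_j)$ satisfies $\sup_K|q|<1=q(x)$. So $x\notin\hat K$.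
\end{proof}

Throughout, $m\ge1$, and a \emph{compact $m$-manifold} is a nonempty compact $m$-dimensional manifold without boundary. A compact smooth manifold embeds in some $\mathbb{R}^N\subset\mathbb{C}^N$, and there $P(K)=C(K)$ by the Weierstrass theorem. So polynomially convex embeddings exist when the target has large dimension, and one asks how small the target can be.

\medskip
\noindent\textbf{Question.} \emph{What is the least $n$ such that every compact smooth $m$-manifold has a smooth embedding into $\mathbb{C}^n$ with polynomially convex image?}
\medskip

For $m=1$ the answer is $2$: a Jordan curve in $\mathbb{C}$ has its inside in its hull, while the circle lies in $\mathbb{R}^2\subset\mathbb{C}^2$. In general, three known facts frame the question. A submanifold of $\mathbb{C}^n$ is \emph{totally real} if none of its tangent spaces contains a complex line; a point whose tangent space contains one is a \emph{complex tangent}.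
\begin{enumerate}
\item[(i)] No compact $m$-manifold is polynomially convex in $\mathbb{C}^m$.
\item[(ii)] Every compact topological $m$-manifold has a polynomially convex topological embedding into $\mathbb{C}^{m+1}$, and $m+1$ is optimal for topological embeddings.
\item[(iii)] If $n\ge\lfloor 3m/2\rfloor$ and $(m,n)\ne(1,1)$, every compact smooth $m$-manifold has a smooth embedding into $\mathbb{C}^n$ as a totally real, polynomially convex submanifold.
\end{enumerate}
By (i) and (iii), the least $n$ lies between $m+1$ and $\max(\lfloor 3m/2\rfloor,m+1)$, so it equals $m+1$ for $m\le3$. The question is posed in \cite{Report}, where it is reported as open in the smooth setting for $m\ge4$. Of the three facts, only (i) is used in our proofs.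

A count shows why $m=4$ is a threshold. The differential of a smooth map $M\to\mathbb{C}^n$ at a point is a real linear map $L:\mathbb{R}^m\to\mathbb{C}^n$, that is, a complex $n\times m$ matrix. This matrix has complex rank less than $m$ exactly when $Lu+iLv=0$ for some real $(u,v)\neq(0,0)$, which means that $L$ is not injective or that its image contains a complex line. For $n\ge m$ such matrices form a set of complex codimension $n-m+1$: a kernel line depends on $m-1$ parameters and imposes $n$ equations. The expected dimension of the set of complex tangents is therefore $m-2(n-m+1)$, which is negative exactly when $n\ge\lfloor 3m/2\rfloor$. For $n=m+1$ it is $m-4$, and from $m=4$ on the count no longer excludes complex tangents. These can create hulls. The paraboloid $\{(z,|z|^2):|z|\le1\}\subset\mathbb{C}^2$ has a complex tangent at the origin, and each of its circles $|z|=r$ bounds the analytic disc $\{|z|\le r\}\times\{r^2\}$. One may thus hesitate between the topological value $m+1$ and a value close to $3m/2$. The first is correct.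

\begin{theorem}\label{thm:main}
Every compact smooth $m$-manifold has a smooth embedding onto a polynomially convex subset of $\mathbb{C}^{m+1}$. Hence the least $n$ in the Question is $m+1$, for every $m\ge1$.
\end{theorem}

Such embeddings are generic, and the dimension $m+1$ is sharp for each manifold separately. The space $C^\infty(M,\mathbb{C}^n)$ carries the topology of uniform convergence of all derivatives.

\begin{theorem}\label{thm:generic}
Let $M$ be a compact smooth $m$-manifold. If $n\ge m+1$, the set of $f\in C^\infty(M,\mathbb{C}^n)$ that are smooth embeddings with $P(f(M))=C(f(M))$ is a dense $G_\delta$ in $C^\infty(M,\mathbb{C}^n)$. If $n\le m$, no polynomially convex embedding $M\to\mathbb{C}^n$ exists. So $M$ has a polynomially convex smooth embedding into $\mathbb{C}^n$ if and only if $n\ge m+1$.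
\end{theorem}

Both theorems follow from a statement about polynomial maps on real algebraic sets, in which neither smoothness nor compactness of the set is assumed.

\begin{theorem}\label{thm:alg}
Let $X_0\subset\mathbb{R}^N$ be a real algebraic set of dimension $m\ge1$, and let $n\ge m+1$ and $d\ge m+1$. Let $\mathcal{P}_{\mathbb{R}}$ be the space of real polynomials of degree at most $d$ on $\mathbb{R}^N$. There is a proper real algebraic subset $\mathcal{E}\subset\mathcal{P}_{\mathbb{R}}^n\times\mathcal{P}_{\mathbb{R}}^n$ such that for all $(a,b)\notin\mathcal{E}$ the map $\pi=a+ib$ is injective on $X_0$ and $P(\pi(K))=C(\pi(K))$ for every compact $K\subset X_0$. In particular, $\pi(K)$ is polynomially convex.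
\end{theorem}

Section~\ref{sec:examples} carries out the method by hand on a surface with a complex tangent and shows on two curves how it can fail. The two failures suggest two conditions on $\pi$. Section~\ref{sec:criterion} proves that they imply $P(\pi(K))=C(\pi(K))$, Section~\ref{sec:generic} proves that a generic $\pi$ satisfies them when $n\ge m+1$, and Section~\ref{sec:smooth} passes to smooth manifolds.

\section{A surface in $\mathbb{C}^3$ and two curves in $\mathbb{C}$}\label{sec:examples}

We prove density by duality. Let $K$ be a compact metric space and $\pi:K\to\mathbb{C}^n$ a continuous injection. Then $\pi$ is a homeomorphism onto $\pi(K)$, so $P(\pi(K))=C(\pi(K))$ means that the functions $p\circ\pi$, with $p$ a holomorphic polynomial, are dense in $C(K)$. By the Hahn--Banach and Riesz theorems this holds if and only if the only complex Borel measure $\nu$ on $K$ with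
\begin{equation}\label{eq:annihilate}
\int p\circ\pi\,d\nu=0\qquad\text{for all holomorphic polynomials } p
\end{equation}
is $\nu=0$.

\begin{example}\label{ex:umbrella}
Add one coordinate to the paraboloid, and let $\pi(z)=(z,\bar z^2,|z|^2)$ for $z\in\mathbb{C}$. This is a smooth embedding, being a graph over the first coordinate, and its tangent plane at $0$ is the complex line $\mathbb{C}\times\{0\}\times\{0\}$. We claim that $P(\pi(K))=C(\pi(K))$ for every compact $K\subset\mathbb{C}$.

Let $B$ be the algebra of all polynomials in $z,\bar z$, which is dense in $C(K)$, and let $A\subset B$ be the subalgebra generated by $z$, $\bar z^2$, $z\bar z$. It does not contain $\bar z$, but $zB\subset A$: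
\[
z\cdot z^j\bar z^{2k}=z^{j+1}(\bar z^2)^k,\qquad z\cdot z^j\bar z^{2k+1}=z^j(z\bar z)(\bar z^2)^k .
\]
If $\nu$ satisfies \eqref{eq:annihilate}, it annihilates $A$, so the measure $z\nu$ annihilates $B$, so $z\nu=0$. Thus $\nu$ is a multiple $c\delta_0$ of the point mass at $0$, and taking $p=1$ in \eqref{eq:annihilate} gives $c=0$.
\end{example}

The argument rests on a nonzero element $D\in A$ with $DB\subset A$, here $D=z$; we call such an element a \emph{conductor element}. To see where it comes from, complexify. On $\mathbb{C}^2\ni(x,y)$ use the coordinates $z=x+iy$ and $\zeta=x-iy$; the real plane is $\{\zeta=\bar z\}$. For a polynomial map $\pi$ on $\mathbb{C}^N$ let $\bar\pi$ denote the map with conjugated coefficients, so that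
\[
\bar\pi(y)=\overline{\pi(\bar y)},\qquad y\in\mathbb{C}^N .
\]
In the coordinates $(z,\zeta)$, passing to $\bar\pi$ conjugates coefficients and exchanges $z$ with $\zeta$. In Example~\ref{ex:umbrella},
\[
\pi=(z,\zeta^2,z\zeta),\qquad \bar\pi=(\zeta,z^2,z\zeta).
\]
The map $\pi$ is injective on $\mathbb{C}^2$ except on the line $\{z=0\}$, where it identifies $(0,\zeta)$ with $(0,-\zeta)$. Since $\pi$ is generically one-to-one, $\zeta=(z\zeta)/z$ is a rational function of the components of $\pi$, and $D$ is the denominator. On the line $\{z=0\}$ the map $\pi$ is two-to-one, but this line meets the real plane only at the origin. The reason is that a real point of the line also lies on the conjugate line $\{\zeta=0\}$, which carries the double points of $\bar\pi$. So what matters is how the double points of $\pi$ meet those of $\bar\pi$.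

In the next two examples $X_0$ is the unit circle in $\mathbb{R}^2$. Its complexification is the conic $X=\{z\zeta=1\}$, which is parametrized by $z\in\mathbb{C}\setminus\{0\}$ and has coordinate ring $B=\mathbb{C}[z,z^{-1}]$. We take $n=1$, so the image is a Jordan curve and the method must fail.

\begin{example}[an ellipse]\label{ex:ellipse}
Let $0<\gamma<1$ and $\pi=z+\gamma\zeta=z+\gamma/z$, so that $\bar\pi=1/z+\gamma z$. From
\[
\pi(z)-\pi(z')=(z-z')\Big(1-\frac{\gamma}{zz'}\Big),\qquad
\bar\pi(z)-\bar\pi(z')=(z-z')\Big(\gamma-\frac{1}{zz'}\Big)
\]
we see that $\pi$ identifies $z$ with $\gamma/z$ and $\bar\pi$ identifies $z$ with $1/(\gamma z)$. There is no conductor element: if $D$ and $Dz$ both lie in $A=\mathbb{C}[\pi]$, both are invariant under $z\mapsto\gamma/z$, so $D\cdot(z-\gamma/z)=0$ and $D=0$. Applying the two identifications in turn gives the sequence $z,\ \gamma/z,\ z/\gamma^2,\ \gamma^3/z,\dots$. Two consecutive terms agree only if $z^2$ is a power of $\gamma$, so for $z=i$ each step moves to a different point and the sequence never stops.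
\end{example}

\begin{example}[the round circle]\label{ex:circle}
Let $\pi=z$. Now $\pi$ and $\bar\pi=1/z$ are injective on $X$. Still there is no conductor element: $A=\mathbb{C}[z]$, and $Dz^{-k}\in\mathbb{C}[z]$ for all $k$ forces $D=0$. Each element of $B$ has a denominator in $A$, but no denominator serves all of them, because $B$ is not a finitely generated $A$-module.
\end{example}

\section{A criterion for $P(\pi(K))=C(\pi(K))$}\label{sec:criterion}

\subsection{Complexification and finite maps}

The words closed, open and dense refer to the Zariski topology when they are applied to varieties. Varieties are reduced but may be reducible, and $\dim\emptyset=-\infty$. For a closed set $W\subset\mathbb{C}^N$, the coordinate ring $\mathbb{C}[W]$ is the ring of restrictions to $W$ of polynomials; if $W$ is irreducible, $\mathbb{C}(W)$ is its field of fractions. A bar over a subset of $\mathbb{C}^N$ always denotes its image under $y\mapsto\bar y$. Conjugation maps closed sets to closed sets and preserves irreducibility and dimension.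

Let $X_0\subset\mathbb{R}^N$ be a real algebraic set. Its dimension $m$ is the Krull dimension of the ring $\mathbb{R}[X_0]$ of real polynomial functions on $X_0$. Let $X\subset\mathbb{C}^N$ be the Zariski closure of $X_0$. Write a complex polynomial as $f+ig$ with real polynomials $f,g$. It vanishes on $X_0$ if and only if $f$ and $g$ do, so $\mathbb{C}[X]=\mathbb{R}[X_0]\otimes\mathbb{C}$. This ring is integral over $\mathbb{R}[X_0]$, whence $\dim_{\mathbb{C}}X=m$. The same remark shows that the Zariski closure of any subset of $\mathbb{R}^N$ is invariant under conjugation; in particular $X=\bar X$.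

A polynomial map $\pi:\mathbb{C}^N\to\mathbb{C}^n$ is \emph{finite on} a closed set $W$ if $\mathbb{C}[W]$ is a finitely generated module over the subalgebra generated by $\pi_1|_W,\dots,\pi_n|_W$. We use the following textbook facts about a map $\pi$ that is finite on $W$.
\begin{enumerate}
\item[(F1)] For every closed $Z\subset W$, the map $\pi$ is finite on $Z$, and $\pi(Z)$ is closed with $\dim\pi(Z)=\dim Z$. Consequently $\dim(W\cap\pi^{-1}(T))\le\dim T$ for closed $T\subset\mathbb{C}^n$.
\item[(F2)] If $Z\subset W$ is closed and irreducible, then $Y=\pi(Z)$ is irreducible, $\mathbb{C}(Z)$ is a finite extension of $\pi^*\mathbb{C}(Y)$, of some degree $\delta$, and there is a nonempty open subset of $Y$ each point of which has exactly $\delta$ preimages in $Z$.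
\end{enumerate}
Conjugation of coefficients induces a ring automorphism of $\mathbb{C}[X]$, because $X=\bar X$, and it carries the subalgebra generated by $\pi$ onto the one generated by $\bar\pi$. So $\bar\pi$ is finite on $X$ whenever $\pi$ is.

\subsection{Alternating chains and the criterion}

Example~\ref{ex:circle} tells us to require finiteness. Example~\ref{ex:ellipse} tells us to forbid long sequences of alternating identifications.

\begin{definition}\label{def:chain}
Let $\pi,\pi':\mathbb{C}^N\to\mathbb{C}^n$ be polynomial maps and $L\ge1$. An \emph{alternating chain of length $L$} for $(\pi,\pi')$ is a sequence $y_0,\dots,y_L\in X$ such that $y_i\ne y_{i+1}$ for all $i$, $\pi(y_i)=\pi(y_{i+1})$ for $i$ even, and $\pi'(y_i)=\pi'(y_{i+1})$ for $i$ odd.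
\end{definition}

Only consecutive points are required to differ, so a chain may return to an earlier point.

\begin{proposition}\label{prop:criterion}
Let $\pi:\mathbb{C}^N\to\mathbb{C}^n$ be a polynomial map that is finite on $X$. Suppose that for some $L\ge1$ the pair $(\pi,\bar\pi)$ has no alternating chain of length $L$. Then $\pi$ is injective on $X_0$, and $P(\pi(K))=C(\pi(K))$ for every compact $K\subset X_0$.
\end{proposition}

In Example~\ref{ex:umbrella} the hypotheses hold with $L=2$: the ring $\mathbb{C}[z,\zeta]$ is generated by $1,\zeta$ over $A$, and $y_1$ would have to be a point $(0,\zeta)$ with $\zeta\ne0$ and also a point $(z,0)$ with $z\neq0$. Neither hypothesis can be dropped. The round circle has no chains, but $\pi$ is not finite. For the ellipse $\pi$ is finite, since $z^2-\pi z+\gamma=0$ and $\gamma\zeta^2-\pi\zeta+1=0$ on $X$, but there are chains of every length.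

The difficulty in the proof is the following. A conductor element $D$ for $X$ only shows that an annihilating measure $\nu$ lives on the real zeros of $D$. In Example~\ref{ex:umbrella} this set was a point. In higher dimensions it may have positive dimension, and a new conductor element is needed for its complexification. We avoid the iteration by working at once on the Zariski closure $W$ of the support of $\nu$. About $W$ we know only that $W=\bar W$, so we need a conductor element on \emph{every} conjugation invariant closed subset of $X$. The absence of long chains is a single condition on $\pi$ that serves all these sets.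

For the rest of this section $\pi$ satisfies the hypotheses of Proposition~\ref{prop:criterion}, and $W\subset X$ is a nonempty closed set with $W=\bar W$ and $r=\dim W$.

\begin{lemma}\label{lem:sheet}
There is an $r$-dimensional irreducible component $W_1$ of $W$ such that, with $Y=\pi(W_1)$,
\begin{enumerate}
\item[(a)] no other irreducible component of $W$ has image $Y$;
\item[(b)] $\mathbb{C}(W_1)=\pi^*\mathbb{C}(Y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $W^*$ be the union of the $r$-dimensional components of $W$. Conjugation permutes them, so $W^*=\overline{W^*}$. Suppose that (a) or (b) fails for every $r$-dimensional component $Z$. We show that most points of $W^*$ then have a partner under $\pi$ and a partner under $\bar\pi$, and we build a chain from these partners.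

\emph{Partners under $\pi$.} For each such $Z$ there is a closed set $T_Z\subset\pi(Z)$ with $\dim T_Z<r$ such that every point of $\pi(Z)\setminus T_Z$ has at least two preimages in $W^*$. Indeed, suppose (a) fails, and let $Z'\neq Z$ be a component with $\pi(Z')=\pi(Z)$. By (F1), $\dim Z'=r$, so $Z'\subset W^*$. Take $T_Z=\pi(Z\cap Z')$. It is closed of dimension less than $r$, and a point of $\pi(Z)$ outside it has a preimage in $Z$ and a preimage in $Z'$, which are different. If (b) fails, the degree $\delta$ in (F2) is at least $2$, and we let $T_Z$ be the complement in $\pi(Z)$ of the open set given there; it is a proper closed subset of an irreducible variety of dimension $r$.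

Let $S=W^*\cap\pi^{-1}\big(\bigcup_Z T_Z\big)$, a closed set of dimension less than $r$ by (F1). A point $y\in W^*\setminus S$ lies in some $Z$ and $\pi(y)\in\pi(Z)\setminus T_Z$. So there is $y'\in W^*$ with $y'\ne y$ and $\pi(y')=\pi(y)$.

\emph{Partners under $\bar\pi$.} Let $y\in W^*\setminus\bar S$. Then $\bar y\in W^*\setminus S$, so there is $y''\in W^*$ with $y''\ne\bar y$ and $\pi(y'')=\pi(\bar y)$. The point $y'=\overline{y''}$ lies in $W^*$, differs from $y$, and $\bar\pi(y')=\overline{\pi(y'')}=\overline{\pi(\bar y)}=\bar\pi(y)$.

\emph{The chain.} A partner of a point outside $S_0=S\cup\bar S$ may fall into $S_0$, and then the construction would stop. So we start outside the set of points from which $S_0$ can be reached in $L$ steps. Put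
\[
S_{k+1}=W^*\cap\Big(\pi^{-1}(\pi(S_k))\cup\bar\pi^{-1}(\bar\pi(S_k))\Big)\supset S_k .
\]
Both maps are finite on $X$, so by (F1) and induction every $S_k$ is closed of dimension less than $r$. Pick $y_0\in W^*\setminus S_L$. Suppose that $y_i\in W^*\setminus S_{L-i}$ has been chosen, with $i<L$. Since $y_i\notin S_0$, there is $y_{i+1}\in W^*$, $y_{i+1}\ne y_i$, with $\pi(y_{i+1})=\pi(y_i)$ if $i$ is even and $\bar\pi(y_{i+1})=\bar\pi(y_i)$ if $i$ is odd. If $y_{i+1}$ were in $S_{L-i-1}$, then $y_i$ would be in $S_{L-i}$; so $y_{i+1}\notin S_{L-i-1}$. We obtain an alternating chain $y_0,\dots,y_L$ for $(\pi,\bar\pi)$, contrary to the hypothesis.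
\end{proof}

\begin{lemma}\label{lem:conductor}
Let $B=\mathbb{C}[W]$ and let $A\subset B$ be the subalgebra of all $p\circ\pi|_W$, with $p$ a polynomial on $\mathbb{C}^n$. There is $D\in A$, $D\ne0$, with $DB\subset A$.
\end{lemma}

\begin{proof}
Take $W_1$ and $Y$ from Lemma~\ref{lem:sheet}. We clear denominators on $W_1$ and use one more factor to kill the other components.

Let $Z\neq W_1$ be a component of $W$. The set $\pi(Z)$ is closed, irreducible, of dimension at most $r=\dim Y$, and different from $Y$ by (a). Hence it does not contain $Y$, and some polynomial $p_Z$ on $\mathbb{C}^n$ vanishes on $\pi(Z)$ but not identically on $Y$. The element $g=\prod_{Z\ne W_1}p_Z\circ\pi$ of $A$ vanishes on all components other than $W_1$, and no factor of it vanishes identically on $W_1$.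

By (F1), $B=Ab_1+\dots+Ab_e$ for some $b_k\in B$. By (b), there are $u_k,q_k\in A$ with $q_kb_k=u_k$ on $W_1$ and $q_k$ not identically zero on $W_1$. Put $D=g\,q_1\cdots q_e\in A$. Since $\mathbb{C}[W_1]$ is a domain, $D$ does not vanish identically on $W_1$. The identity $Db_k=g\,u_k\prod_{l\ne k}q_l$ holds on $W_1$, and both sides vanish on the other components. So $Db_k\in A$ for all $k$, and $DB\subset A$.
\end{proof}

\begin{remark}\label{rem:invariance}
The invariance $W=\bar W$ is used only to produce partners under $\bar\pi$, and it cannot be omitted. In Example~\ref{ex:umbrella} take the line $W=\{z=0\}$. Then $B=\mathbb{C}[\zeta]$ and $A=\mathbb{C}[\zeta^2]$, and $D\zeta$ is odd for $D\in A$, so it lies in $A$ only if $D=0$.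
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:criterion}]
Let $y\ne y'$ be points of $X_0$ with $\pi(y)=\pi(y')$. They are real, so $\bar\pi(y)=\overline{\pi(y)}=\overline{\pi(y')}=\bar\pi(y')$. Then $y,y',y,y',\dots$ ($L+1$ terms) is an alternating chain of length $L$, which is excluded. So $\pi$ is injective on $X_0$.

Let $K\subset X_0$ be compact, let $\nu$ be a complex Borel measure on $K$ satisfying \eqref{eq:annihilate}, and suppose $\nu\ne0$. Its support $\Sigma$, the smallest closed subset of $K$ whose complement has $|\nu|$-measure zero, is a nonempty compact subset of $\mathbb{R}^N$. Let $W\subset X$ be the Zariski closure of $\Sigma$. Then $W\neq\emptyset$ and $W=\bar W$, and Lemma~\ref{lem:conductor} gives $D$. For every polynomial $b$ on $\mathbb{C}^N$ the function $Db$ agrees on $W\supset\Sigma$ with some $p\circ\pi$, so $\int bD\,d\nu=0$. Since $\Sigma\subset\mathbb{R}^N$, polynomials are dense in $C(\Sigma)$ by the Weierstrass theorem, and the measure $D\nu$ is zero. Thus the relatively open set $\{x\in\Sigma:D(x)\ne0\}$ has $|\nu|$-measure zero, and by the definition of the support it is empty. So $D$ vanishes on $\Sigma$, hence on its Zariski closure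 $W$. This contradicts $D\neq0$ in $\mathbb{C}[W]$. Therefore $\nu=0$, and $P(\pi(K))=C(\pi(K))$.
\end{proof}

\section{Generic polynomial maps}\label{sec:generic}

Let $X_0$, $m$, $n$, $d$ be as in Theorem~\ref{thm:alg}, let $X$ be the complexification of $X_0$, and let $\mathcal{P}$ be the space of complex polynomials of degree at most $d$ on $\mathbb{C}^N$. We show that both hypotheses of Proposition~\ref{prop:criterion} hold generically, with $L=m+1$.

\subsection{Finiteness}

In Example~\ref{ex:circle} finiteness fails because $\pi=z$ stays bounded at the end $z\to0$ of the conic. This is a property of $\pi$ at infinity, and it is governed by the terms of top degree.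

\begin{lemma}\label{lem:finite}
There is a proper closed subset $\mathcal{F}\subset\mathcal{P}^n$ such that every $\pi\in\mathcal{P}^n\setminus\mathcal{F}$ is finite on $X$.
\end{lemma}

\begin{proof}
Let $X_\infty\subset\mathbb{P}^{N-1}$ be the intersection of the closure of $X$ in $\mathbb{P}^N$ with the hyperplane at infinity. No component of the closure lies in that hyperplane, so $\dim X_\infty\le m-1$. The ideal of the closure is generated by the homogenizations of the polynomials $f$ in the ideal $I(X)$, so $X_\infty$ is the common zero set of their leading forms $f^*$. Let $\pi_j^{(d)}$ be the homogeneous part of degree $d$ of $\pi_j$, and let $\mathcal{F}$ be the set of $\pi$ for which $\pi_1^{(d)},\dots,\pi_n^{(d)}$ have a common zero on $X_\infty$.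

\emph{$\mathcal{F}$ is closed.} It is the projection of a closed subset of $X_\infty\times\mathcal{P}^n$, and such projections are closed because $X_\infty$ is projective.

\emph{$\mathcal{F}$ is proper.} Choose linear forms $\ell_1,\ell_2,\dots$ successively so that $\ell_j$ vanishes identically on no component of $X_\infty\cap\{\ell_1=\dots=\ell_{j-1}=0\}$. The dimension drops at each step until the set is empty, so $\ell_1,\dots,\ell_m$ have no common zero on $X_\infty$. As $n\ge m$, the map $(\ell_1^d,\dots,\ell_m^d,0,\dots,0)$ is not in $\mathcal{F}$.

\emph{Finiteness.} Let $\pi\notin\mathcal{F}$. The forms $f^*$ and $\pi_j^{(d)}$ have no common zero in $\mathbb{P}^{N-1}$, so by the Nullstellensatz the ideal that they generate contains all forms of degree at least some $s$. Let $R\subset\mathbb{C}[X]$ be the module over $\mathbb{C}[\pi_1,\dots,\pi_n]$ generated by the monomials of degree less than $s$. We show by induction on $t$ that every polynomial $h$ of degree $t\ge s$ restricts to an element of $R$. Write $h^*=\sum_k u_kf_k^*+\sum_j g_j\pi_j^{(d)}$ with $f_k\in I(X)$, where $u_k$ and $g_j$ are forms of degrees $t-\deg f_k$ and $t-d$. Then $h'=h-\sum_ku_kf_k-\sum_jg_j\pi_j$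 has degree less than $t$, and so do the $g_j$. On $X$ we have $h=h'+\sum_j\pi_jg_j$, and the right side lies in $R$. Hence $R=\mathbb{C}[X]$.
\end{proof}

\subsection{Long chains do not occur}

The existence of a chain for $(\pi,\bar\pi)$ is not a complex algebraic condition on $\pi$. We therefore treat the two maps as independent, count dimensions for pairs $(\pi,\pi')$, and return to $\pi'=\bar\pi$ afterwards.

The count is simple for a chain of $L+1$ distinct points. The points depend on $m(L+1)$ parameters and each of the $L$ steps imposes $n$ equations, which leaves
\[
m(L+1)-nL=m-L(n-m).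
\]
For $n\ge m+1$ this is negative once $L=m+1$. For $n=m$ it equals $m$ for every $L$ and the count excludes nothing, in agreement with fact (i); this is the essential use of the hypothesis $n\ge m+1$. The difficulty is that a chain may revisit its points. It then has fewer parameters, but some of its equations may repeat. The lemma below shows that the balance remains negative.

\begin{lemma}\label{lem:chains}
The set $\mathcal{B}$ of pairs $(\pi,\pi')\in\mathcal{P}^n\times\mathcal{P}^n$ that have an alternating chain of length $m+1$ is contained in a proper closed subset of $\mathcal{P}^n\times\mathcal{P}^n$.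
\end{lemma}

\begin{proof}
We sort chains by the coincidences among their points. A \emph{pattern} is a surjection $\varphi:\{0,\dots,m+1\}\to\{1,\dots,V\}$ with $\varphi(i)\ne\varphi(i+1)$ for all $i$. There are finitely many patterns, and $V\le m+2$. Let $I_\varphi$ be the locally closed set of all $(v_1,\dots,v_V,\pi,\pi')\in X^V\times\mathcal{P}^n\times\mathcal{P}^n$ such that the $v_k$ are pairwise distinct and $y_i=v_{\varphi(i)}$ is an alternating chain for $(\pi,\pi')$. Then $\mathcal{B}$ is the union of the projections of the $I_\varphi$. The closure of the image of a variety under a morphism has dimension at most that of the variety, so it suffices to prove $\dim I_\varphi<\dim(\mathcal{P}^n\times\mathcal{P}^n)$ for each $\varphi$.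

\emph{The equations.} Let $G_1$ be the graph on the vertex set $\{1,\dots,V\}$ with edges $\{\varphi(i),\varphi(i+1)\}$ for $i$ even, and $G_2$ the graph with these edges for $i$ odd. Let $c_1,c_2$ be their numbers of connected components, isolated vertices included. For fixed $v=(v_1,\dots,v_V)$ the conditions say that $k\mapsto\pi(v_k)$ is constant on each component of $G_1$ and $k\mapsto\pi'(v_k)$ is constant on each component of $G_2$.

The evaluation map $\mathcal{P}\to\mathbb{C}^V$, $p\mapsto(p(v_1),\dots,p(v_V))$, is surjective. Indeed, for $l\ne k$ choose an affine function vanishing at $v_l$ and not at $v_k$. The product over $l\neq k$ vanishes at all the points except $v_k$, and it has degree $V-1\le m+1\le d$. This is where the hypothesis on $d$ is used. The vectors in $\mathbb{C}^V$ that are constant on the components of $G_1$ form a subspace of codimension $V-c_1$, and by surjectivity its preimage in $\mathcal{P}$ has the same codimension; the same holds for $G_2$. So the fiber of $I_\varphi$ over $v$ is a linear subspace of codimension exactly $n(V-c_1)+n(V-c_2)$. A variety whose fibers over a base have dimension at most $e$ has dimension at most $e$ plus that of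 the base, and $\dim X^V=Vm$. Therefore
\begin{equation}\label{eq:count}
\dim I_\varphi\le\dim(\mathcal{P}^n\times\mathcal{P}^n)+Vm-n(2V-c_1-c_2).
\end{equation}

\emph{Bounding $c_1+c_2$.} To control $c_1+c_2$ we make it the number of nodes of a graph. Let $H$ be the bipartite multigraph whose nodes are the components of $G_1$ and the components of $G_2$, and whose edges are the elements $1,\dots,V$, where $k$ joins the component of $G_1$ containing it to the component of $G_2$ containing it. For instance, an injective $\varphi$ gives a path with $m+2$ edges, and the pattern of $y,y',y,\dots$ gives two nodes joined by two edges.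

Put $e_i=\varphi(i)$. Consecutive edges $e_i,e_{i+1}$ are distinct, and they share their $G_1$-node if $i$ is even and their $G_2$-node if $i$ is odd. For $0\le i\le m+1$ let $u_{i+1}$ be the $G_1$-node of $e_i$ if $i$ is even and its $G_2$-node if $i$ is odd, and let $u_0$ be the $G_2$-node of $e_0$. Then $e_i$ joins $u_i$ to $u_{i+1}$, so $e_0,\dots,e_{m+1}$ is a walk. It uses every edge of $H$ because $\varphi$ is onto, and every node of $H$ is an end of some edge. So $H$ is connected. A connected multigraph with $V$ edges has at most $V+1$ nodes, with equality exactly when it is a tree.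

\emph{Case 1: $H$ is not a tree.} Then $c_1+c_2\le V$, and $Vm-n(2V-c_1-c_2)\le V(m-n)<0$.

\emph{Case 2: $H$ is a tree.} The nodes $u_0,\dots,u_{m+2}$ are then pairwise distinct. Otherwise take $u_i=u_j$ with $j-i>0$ minimal. Since $H$ is bipartite, $j-i\ge2$. If $j-i=2$, the distinct edges $e_i,e_{i+1}$ join the same two nodes; if $j-i\ge3$, the edges $e_i,\dots,e_{j-1}$ run around the distinct nodes $u_i,\dots,u_{j-1}$. In both cases $H$ contains a cycle, which is impossible. Hence the edges $e_i$ are pairwise distinct and $V=m+2$. With $c_1+c_2=V+1$ we get
\[
Vm-n(V-1)\le Vm-(m+1)(V-1)=m+1-V=-1 .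
\]
In both cases \eqref{eq:count} gives $\dim I_\varphi<\dim(\mathcal{P}^n\times\mathcal{P}^n)$.
\end{proof}

\subsection{Return to the conjugate pair}

\begin{proof}[Proof of Theorem~\ref{thm:alg}]
By Lemmas~\ref{lem:finite} and~\ref{lem:chains} there is a nonzero polynomial $F$ on $\mathcal{P}^n\times\mathcal{P}^n$ that vanishes on $\mathcal{F}\times\mathcal{P}^n$ and on $\mathcal{B}$: multiply a nonzero polynomial vanishing on the first set by one vanishing on the second. The map $(a,b)\mapsto(a+ib,a-ib)$ is a complex linear automorphism of $\mathcal{P}^n\times\mathcal{P}^n$, so $G(a,b)=F(a+ib,a-ib)$ is a nonzero polynomial. The space $\mathcal{P}^n\times\mathcal{P}^n$ is the complexification of $\mathcal{P}_{\mathbb{R}}^n\times\mathcal{P}_{\mathbb{R}}^n$, and a nonzero polynomial on $\mathbb{C}^q$ does not vanish identically on $\mathbb{R}^q$. Hence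
\[
\mathcal{E}=\{(a,b)\in\mathcal{P}_{\mathbb{R}}^n\times\mathcal{P}_{\mathbb{R}}^n:\operatorname{Re}G(a,b)=\operatorname{Im}G(a,b)=0\}
\]
is a proper real algebraic subset. Let $(a,b)\notin\mathcal{E}$ and $\pi=a+ib$. Since $a$ and $b$ have real coefficients, $\bar\pi=a-ib$, so $F(\pi,\bar\pi)\ne0$. Thus $\pi$ is finite on $X$ and $(\pi,\bar\pi)$ has no alternating chain of length $m+1$. Proposition~\ref{prop:criterion} and Lemma~\ref{lem:PC} finish the proof.
\end{proof}

\section{Smooth manifolds}\label{sec:smooth}

The link with Theorem~\ref{thm:alg} is the Nash--Tognoli theorem \cite{Tognoli}, \cite[Thm.~14.1.10]{BCR}: every compact smooth $m$-manifold is diffeomorphic to a nonsingular real algebraic subset, of dimension $m$, of some $\mathbb{R}^N$. The statements of Theorems~\ref{thm:main} and~\ref{thm:generic} are invariant under diffeomorphisms of $M$. So we assume from now on that $M\subset\mathbb{R}^N$ is such a set; it is a compact smooth submanifold of $\mathbb{R}^N$. Theorem~\ref{thm:alg} gives injectivity but says nothing about the differential, which needs one more count.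

\begin{proposition}\label{prop:ae}
Let $n\ge m+1$ and $d\ge m+1$. For almost every $(a,b)\in\mathcal{P}_{\mathbb{R}}^n\times\mathcal{P}_{\mathbb{R}}^n$, the map $\pi=a+ib$ restricts to a smooth embedding $M\to\mathbb{C}^n$ with $P(\pi(M))=C(\pi(M))$.
\end{proposition}

\begin{proof}
Let $q=\dim(\mathcal{P}_{\mathbb{R}}^n\times\mathcal{P}_{\mathbb{R}}^n)$ and let $\mathbb{P}(TM)$ be the manifold of lines $[v]\subset T_xM$, $x\in M$, which has dimension $2m-1$. Consider
\[
Q=\{(x,[v],a,b): x\in M,\ [v]\in\mathbb{P}(T_xM),\ da_x(v)=db_x(v)=0\}.
\]
For fixed $(x,[v])$ the functional $p\mapsto dp_x(v)$ on $\mathcal{P}_{\mathbb{R}}$ is nonzero, as one of the coordinate functions shows. It is applied separately to the $2n$ components of $(a,b)$, which gives $2n$ independent linear conditions depending smoothly on $(x,[v])$. So $Q$ is a vector bundle of rank $q-2n$ over $\mathbb{P}(TM)$, a smooth manifold of dimension $q+2m-1-2n<q$. Its projection to $\mathcal{P}_{\mathbb{R}}^n\times\mathcal{P}_{\mathbb{R}}^n$ is the smooth image of a manifold of smaller dimension and has measure zero. Outside this projection $\pi|_M$ is an immersion.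

The set $\mathcal{E}$ of Theorem~\ref{thm:alg} for $X_0=M$ lies in the zero set of a nonzero polynomial and also has measure zero. Outside both null sets, $\pi|_M$ is an injective immersion of a compact manifold, hence an embedding, and $P(\pi(M))=C(\pi(M))$ by Theorem~\ref{thm:alg} with $K=M$.
\end{proof}

\begin{lemma}\label{lem:lower}
If $n\le m$, no compact $m$-manifold is polynomially convex in $\mathbb{C}^n$.
\end{lemma}

\begin{proof}
For $n=m$ this is fact (i). Let $n<m$ and let $K\subset\mathbb{C}^n$ be polynomially convex. If $(z,w)\in\mathbb{C}^n\times\mathbb{C}^{m-n}$ lies in the hull of $K\times\{0\}$, then the polynomials $w_j$ give $w=0$, and the polynomials in $z$ alone give $z\in\hat K=K$. So $K\times\{0\}$ is polynomially convex in $\mathbb{C}^m$, and by (i) the set $K$ is not a compact $m$-manifold.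
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:ae} with $n=m+1$ gives a smooth embedding into $\mathbb{C}^{m+1}$, and its image is polynomially convex by Lemma~\ref{lem:PC}. By Lemma~\ref{lem:lower}, no smaller $n$ is possible.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:generic}]
The case $n\le m$ is Lemma~\ref{lem:lower}. Let $n\ge m+1$, and let $\mathcal{G}$ be the set of smooth embeddings $f$ with $P(f(M))=C(f(M))$.

\emph{Density.} Let $f\in C^\infty(M,\mathbb{C}^n)$. Every neighborhood of $f$ contains a set $\{g:\|g-f\|_{C^r(M)}<\varepsilon\}$ with $r$ finite and $\varepsilon>0$. Extend $f$ to a smooth map on $\mathbb{R}^N$. By the Weierstrass theorem with derivatives, applied on a closed ball containing $M$, there is a polynomial map $a_0+ib_0$ with $\|(a_0+ib_0)|_M-f\|_{C^r(M)}<\varepsilon$. Fix $d\ge m+1$ at least as large as the degrees of $a_0$ and $b_0$. The map $(a,b)\mapsto(a+ib)|_M$ is linear on a finite-dimensional space, hence continuous into $C^r(M,\mathbb{C}^n)$, so the inequality persists for $(a,b)$ near $(a_0,b_0)$. By Proposition~\ref{prop:ae}, almost all of these $(a,b)$ give elements of $\mathcal{G}$.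

\emph{The $G_\delta$ property.} Since $M$ is compact, the embeddings form an open set already in the $C^1$ topology. Let $h_1,\dots,h_N\in C(M)$ be the coordinate functions of $M\subset\mathbb{R}^N$. For $j\ge1$ let $U_j$ be the set of $f$ such that for each $i$ some holomorphic polynomial $p_i$ satisfies $\sup_M|p_i\circ f-h_i|<1/j$. The set $U_j$ is open even in the $C^0$ topology: the $p_i$ are uniformly continuous on a compact neighborhood of $f(M)$, so the same $p_i$ serve every $g$ that is uniformly close to $f$. A map $f$ lies in $\bigcap_jU_j$ if and only if the closure $A_f$ of $\{p\circ f\}$ in $C(M)$ contains $h_1,\dots,h_N$. As $A_f$ is a closed algebra containing the constants, and the polynomials in the $h_i$ are dense in $C(M)$, this happens if and only if $A_f=C(M)$. For an embedding $f$, the equality $A_f=C(M)$ means $P(f(M))=C(f(M))$. So $\mathcal{G}$ is the intersection of the open set of embeddings with the open sets $U_j$.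

The last assertion follows: for $n\ge m+1$ the dense set $\mathcal{G}$ is nonempty, and its elements have polynomially convex image by Lemma~\ref{lem:PC}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BCR}
Bochnak, Coste and Roy, \emph{Real Algebraic Geometry}.

\bibitem{Report}
Workshop report with abstract beginning ``The purpose of this workshop was to discuss recent results in Several Complex Variables, Complex Geometry and Complex Dynamical Systems with a special \dots'', \texttt{https://www.mfo.de/document/1833/OWR\_2018\_37.pdf}.

\bibitem{Tognoli}
A. Tognoli, 1973.

\end{thebibliography}
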